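# The unital von Neumann inequality on the algebras $\mathbb C1\oplus E\oplus\mathbb Cg$

## 1. The algebra $A(E,\varphi)$ and a ball grown from its nilpotents

Let $E$ be a complex Banach space and $\varphi:E\times E\to\mathbb C$ a bounded symmetric bilinear form, with $|\varphi(e,e')|\le\|\varphi\|\,\|e\|\,\|e'\|$. No conjugates occur in $\varphi$. Write $\varphi(e):=\varphi(e,e)$, so that $\varphi(\omega e)=\omega^2\varphi(e)$ for scalars $\omega$.

**Definition (the algebra).** Put
$$A(E,\varphi)=\mathbb C1\oplus E\oplus\mathbb Cg,\qquad e\cdot e'=\varphi(e,e')g,\quad eg=g^2=0,$$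
with unit $1$ and the product topology. Put $N=E\oplus\mathbb Cg$.

This is a commutative unital algebra with continuous multiplication. For $n=e+zg\in N$ we have $n^2=\varphi(e)g$, and $N^3=0$. Two examples will stay with us.

* $E=\mathbb C$, $\varphi(u,u')=uu'$. Then $A(E,\varphi)\cong\mathbb C[X]/(X^3)$, with $X$ the basis vector of $E$ and $g=X^2$.
* $E=\mathbb C^2$, $\varphi((u,v),(u',v'))=uv'+u'v$. Call the basis vectors $U,V$. Then $U^2=V^2=0$ and $UV=g$, so $A(E,\varphi)\cong\mathbb C[U,V]/(U^2,V^2)$, of dimension $4$. Here $\varphi((u,v))=2uv$.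

**Functional calculus.** If $f$ is holomorphic near $\lambda\in\mathbb C$ and $n\in N$, put
$$f(\lambda+n)=f(\lambda)+f'(\lambda)n+\tfrac12f''(\lambda)n^2.\tag{1}$$
Since $n^3=0$, Leibniz' rule gives $(fh)(x)=f(x)h(x)$, so (1) is ordinary evaluation for polynomials and rational functions. It also respects composition. Indeed $h(x)=h(\lambda)+n_1$ with $n_1=h'(\lambda)n+\frac12h''(\lambda)n^2$ and $n_1^2=h'(\lambda)^2n^2$, and inserting this in (1) for $f$ gives the chain rules for $(f\circ h)'$ and $(f\circ h)''$.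

For $|a|<1$ let $\phi_a(x)=(x-a)(1-\bar ax)^{-1}$, the Möbius map of the disc; $\phi_a^{-1}=\phi_{-a}$. Let $|\lambda|<1$ and $\rho=1-|\lambda|^2$. Expanding geometric series and using $n^3=0$,
$$\phi_\lambda(\lambda+n)=n(\rho-\bar\lambda n)^{-1}=\frac n\rho+\frac{\bar\lambda n^2}{\rho^2},\qquad \phi_{-\lambda}(n)=(\lambda+n)(1-\bar\lambda n+\bar\lambda^2n^2)=\lambda+\rho n-\bar\lambda\rho n^2.\tag{2}$$

**Definition (the ball grown from $W$).** Let $D=\{e\in E:\|e\|\le r\}$ with $r>0$ and let $W:D\to[0,1]$. Put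
$$B_N=\{e+zg:\ e\in D,\ |z|\le1-W(e)\},\qquad B=\{\lambda+n:\ |\lambda|<1,\ n\in N,\ \phi_\lambda(\lambda+n)\in B_N\}.$$

So one prescribes a slice $B_N$ of nilpotents and spreads it over the disc by Möbius maps. By (2), with $\hat e=e/\rho$, the element $x=\lambda+e+zg$ lies in $B$ if and only if $|\lambda|<1$ and
$$\hat e\in D,\qquad z=\rho\,(\zeta-\bar\lambda\varphi(\hat e))\quad\text{with } |\zeta|\le1-W(\hat e).\tag{3}$$
We call $\hat e,\zeta$ the *data* of $x$; thus $\zeta=z/\rho+\bar\lambda\varphi(\hat e)$.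

One identity will be used constantly. Since $2\varphi(e_1,e_2)=\varphi(e_1)+\varphi(e_2)-\varphi(e_1-e_2)$, we have for scalars $\alpha_1,\alpha_2$ with $s=\alpha_1+\alpha_2$
$$\varphi(\alpha_1e_1+\alpha_2e_2)=s\big(\alpha_1\varphi(e_1)+\alpha_2\varphi(e_2)\big)-\alpha_1\alpha_2\,\varphi(e_1-e_2).\tag{4}$$
The same computation for a real quadratic form $q$ and $\beta_1,\beta_2\ge0$ with $\beta_1+\beta_2=1$ gives
$$\sum\beta_iq(e_i)-q\big(\textstyle\sum\beta_ie_i\big)=\beta_1\beta_2\,q(e_1-e_2).\tag{5}$$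

The sets $B$ are meant to be unit balls. A good choice of $W$ will make the gauge of $B$ an algebra norm that obeys von Neumann's inequality and still cannot come from operators on a Hilbert space.

## 2. Von Neumann's inequality as a test for operator algebras

All Banach algebras are complex. For a polynomial $p$ in one variable let $\|p\|_\infty=\sup\{|p(z)|:|z|\le1\}$.

**Definition (unital von Neumann inequality).** A unital Banach algebra $A$ satisfies it if $\|p(x)\|\le\|p\|_\infty$ for all polynomials $p$ and all $x\in A$ with $\|x\|\le1$. Constant terms are allowed; the constant term of $p(x)$ is a multiple of $1$.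

**Definition (operator algebra).** A Banach algebra is an operator algebra if it is isometrically isomorphic to a norm-closed, not necessarily self-adjoint, subalgebra of $\mathcal L(K)$, the bounded operators on some Hilbert space $K$. A unital operator algebra is a unital Banach algebra isometrically isomorphic to such a subalgebra containing the identity operator.

Von Neumann's inequality says that $\mathcal L(K)$ satisfies the inequality above. Hence so does every unital operator algebra. Here is an algebra that fails it: $\mathbb C1\oplus\mathbb Cg$ with $g^2=0$ and norm $\|\lambda+zg\|=|\lambda|+|z|$. Let $p_k$ be the Taylor polynomials of $\phi_{-1/2}(z)=\frac{z+1/2}{1+z/2}=\frac12+\frac34z-\cdots$. The series converges uniformly on the closed disc, so $\|p_k\|_\infty\to1$. But $p_k(g)=\frac12+\frac34g$ has norm $\frac54$ for $k\ge1$, although $\|g\|=1$.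

The question is whether the converse holds: **must a unital Banach algebra satisfying the unital von Neumann inequality be a unital operator algebra?** It comes from "Banach algebras satisfying the non-unital von Neumann inequality" (http://peter-dixon.staff.shef.ac.uk/research/P33ALL.PDF). What makes it reasonable is a known criterion with many variables. For a Banach algebra $C$ and a polynomial $p(X_1,\dots,X_n)$ in noncommuting variables without constant term, let $\|p\|_C$ be the supremum of $\|p(x_1,\dots,x_n)\|$ over the unit ball of $C$, and fix an infinite-dimensional Hilbert space $H$. Then $C$, unital or not, is an operator algebra if and only if $\|p\|_C\le\|p\|_{\mathcal L(H)}$ for every $n$ and every such $p$. The question asks whether testing single elements is enough.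

The answer is no.

**Theorem 1.** Let $E=\mathbb C^2$ and $\varphi((u,v),(u',v'))=uv'+u'v$, so $A(E,\varphi)\cong\mathbb C[U,V]/(U^2,V^2)$ and $\dim A(E,\varphi)=4$. There is a norm on $A(E,\varphi)$ making it a unital Banach algebra which satisfies the unital von Neumann inequality but is not isometrically isomorphic to any subalgebra of any $\mathcal L(K)$.

For the whole class $A(E,\varphi)$ one can say which algebras carry such a norm, and the answer is probabilistic.

**Definition (dyadic martingale).** Let $r_1,\dots,r_n$ be independent symmetric signs. A dyadic martingale in a set $D\subset E$ is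
$$M_k=M_{k-1}+r_kd_k(r_1,\dots,r_{k-1}),\qquad 1\le k\le n,$$
where $M_0\in D$ is constant and all values lie in $D$. Put $S(M)=\mathbb E\sum_k|\varphi(d_k)|$.

A small example, with $E=\mathbb C$ and $\varphi(u,u')=uu'$: let $M_0=0$, $M_1=\frac12r_1$, and let $d_2=\frac12$ if $r_1=1$, $d_2=0$ if $r_1=-1$. Then $S(M)=\frac14+\frac12\cdot\frac14=\frac38$.

**Theorem 2.**
(i) $A(E,\varphi)$ has an equivalent norm making it a unital Banach algebra with the unital von Neumann inequality if and only if $\sup S(M)<\infty$, the supremum being over all dyadic martingales in the closed unit ball of $E$.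
(ii) $A(E,\varphi)$ is (bicontinuously) isomorphic to a closed subalgebra of some $\mathcal L(K)$ if and only if there is a bounded linear map $S$ from $E$ to a Hilbert space with $|\varphi(e,e')|\le\|Se\|\,\|Se'\|$ for all $e,e'$. If there is no such $S$, every continuous homomorphism $A(E,\varphi)\to\mathcal L(K)$ kills $g$.

**Theorem 3.** For $1\le p\le\infty$, $\frac1p+\frac1{p'}=1$, let $A_p=A(\ell_p\oplus\ell_{p'},\varphi)$ with $\varphi((x,y),(x',y'))=\langle x,y'\rangle+\langle x',y\rangle$. Then $A_p$ has an equivalent norm with the unital von Neumann inequality if and only if $1<p<\infty$, and $A_p$ is isomorphic to an operator algebra if and only if $p=2$. For $p\in(1,\infty)\setminus\{2\}$, $A_p$ with such a norm satisfies the unital von Neumann inequality, yet has no injective continuous homomorphism into any $\mathcal L(K)$.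

Here $\langle x,y\rangle=\sum x_iy_i$ is bilinear. "Equivalent" always means: inducing the product topology. Theorem 1 is an isometric failure only: if $\dim E<\infty$, a large multiple of the identity map of $E$ with a Euclidean norm serves as $S$ in Theorem 2(ii), so $A(E,\varphi)$ is then isomorphic to an operator algebra. Theorem 3 gives failure even up to isomorphism.

## 3. The algebras $\mathbb C[X]/(X^2)$ and $\mathbb C[X]/(X^3)$ by hand

**Dual numbers.** Take $\mathbb C1\oplus\mathbb Cg$, $g^2=0$, with a norm satisfying the inequality, and scale $g$ so that $\|g\|=1$. Taylor polynomials of $\phi_a$ show that $\|\phi_a(x)\|\le1$ whenever $\|x\|\le1$, $|a|<1$ (this is Lemma 1(a) below, in general). Let $|\lambda|<1$, $\rho=1-|\lambda|^2$. If $\|\lambda+zg\|\le1$, then $\phi_\lambda(\lambda+zg)=\frac z\rho g$ has norm at most $1$, so $|z|\le\rho$. Conversely, if $|z|\le\rho$, then $\phi_{-\lambda}(\frac z\rho g)=\lambda+zg$ has norm at most $1$. If $|\lambda|=1$ and $\|\lambda+zg\|\le1$,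 apply this to $t(\lambda+zg)$ with $t<1$: $t|z|\le1-t^2$, so $z=0$. Thus the unit ball is forced. The matrices $\begin{pmatrix}\lambda&0\\z&\lambda\end{pmatrix}$ with the operator norm form one such algebra. So here the answer is yes, and as a by-product
$$\left\|\begin{pmatrix}\lambda&0\\z&\lambda\end{pmatrix}\right\|\le1\iff|z|\le1-|\lambda|^2 .\tag{6}$$

**Truncated polynomials.** Represent $\mathbb C[X]/(X^3)$ on $\mathbb C^3$ by sending $X$ to the lower shift. The nilpotent $uX+zX^2$ becomes
$$\begin{pmatrix}0&0&0\\u&0&0\\z&u&0\end{pmatrix},$$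
whose norm is that of its only nonzero block, the matrix in (6) with $\lambda=u$. So the nilpotent slice of the unit ball is $|z|\le1-|u|^2$: it is $B_N$ with $W(u)=|u|^2$.

The martingales give the same function. For $\varphi(u,u')=uu'$, orthogonality of increments yields $S(M)=\mathbb E\sum|d_k|^2=\mathbb E|M_n|^2-|M_0|^2\le1-|M_0|^2$ in the closed unit disc. Equality is attained by one step $\pm d$ perpendicular to $M_0$ ending on the circle. So the largest $S(M)$ with $M_0=u$ is $1-|u|^2$. In Section 8 this supremum produces $W$ in general.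

In both cases an operator norm was available. We must find slices $W$ that give von Neumann's inequality but no operator norm.

## 4. Averaging near the unit circle: the slice cannot be flat

The simplest slice is $W=0$, with $B_N=\{e+zg:e\in D,|z|\le1\}$. This section shows why that fails when $\varphi\neq0$, and how much $W$ has to curve.

**Lemma 1.** Let $\|\cdot\|$ be an equivalent unital Banach algebra norm on $A(E,\varphi)$ satisfying the unital von Neumann inequality, with closed unit ball $\bar B$.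
(a) If $x\in\bar B$ and $|a|<1$, then $\phi_a(x)\in\bar B$.
(b) If $m,d\in E$ and $m\pm d+z_\pm g\in\bar B$, then $m+\big(\frac{z_++z_-}2+|\varphi(d)|\big)g\in\bar B$.

*Proof.* (a) The Taylor series of $\phi_a(z)=(z-a)\sum_k\bar a^kz^k$ converges absolutely and uniformly on the closed disc, and $|\phi_a|\le1$ there. So its Taylor polynomials $p_k$ satisfy $\|p_k\|_\infty\to1$. Since $\|x\|\le1$, also $p_k(x)\to\phi_a(x)$ in norm. Now $\|p_k(x)\|\le\|p_k\|_\infty$ gives the claim.

(b) The idea is to go to scalar part $\lambda$, average there, and come back. Let $|\lambda|<1$, $\rho=1-|\lambda|^2$, $z_0=\frac{z_++z_-}2$. By (a), $\phi_{-\lambda}(m\pm d+z_\pm g)\in\bar B$. By (2) these two elements are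
$$\lambda+\rho(m\pm d+z_\pm g)-\bar\lambda\rho\,\varphi(m\pm d)g .$$
Since $\frac12(\varphi(m+d)+\varphi(m-d))=\varphi(m)+\varphi(d)$, their average is $\lambda+n$ with
$$n=\rho\big[m+(z_0-\bar\lambda\varphi(m)-\bar\lambda\varphi(d))g\big].$$
It lies in $\bar B$. Apply $\phi_\lambda$: by (2) we get $\frac n\rho+\bar\lambda\frac{n^2}{\rho^2}$, and $\frac{n^2}{\rho^2}=\varphi(m)g$. The terms with $\varphi(m)$ cancel, and
$$m+(z_0-\bar\lambda\varphi(d))g\in\bar B .$$
Let $\lambda$ tend to a point of the unit circle where $-\bar\lambda\varphi(d)=|\varphi(d)|$. Since $\bar B$ is closed, (b) follows. $\square$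

Now suppose $\bar B$ contained the flat slice and $\|g\|=1$. Choose $d\in D$ with $\varphi(d)\ne0$, and apply (b) with $m=0$ and $z_\pm=1$. Then $(1+|\varphi(d)|)g\in\bar B$, contradicting $\|g\|=1$. The flat slice fails exactly here: averaging at scalars near the circle pushes $g$ outwards by $|\varphi(d)|$.

More generally, suppose that for $e$ in the ball $D$ the closed unit ball contains $e+zg$ exactly when $|z|\le1-W(e)$. Take $z_\pm=1-W(m\pm d)$ in (b). The result is
$$\tfrac12\big(W(m+d)+W(m-d)\big)-W(m)\ge|\varphi(d)| .$$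
This is a strict form of convexity, and it is necessary. In terms of $e_1=m+d$, $e_2=m-d$, its right side is $\frac12\cdot\frac12\,|\varphi(e_1-e_2)|$. The version with general weights is (W1) below. Together with a second condition, it is also sufficient.

## 5. Two convexity conditions that make $B$ a unit ball

**Lemma 2.** Let $D=\{e\in E:\|e\|\le r\}$ with $r>0$, suppose $|\varphi(e,e')|\le\frac1{16}$ on $D\times D$, and let $W:D\to[0,1]$ satisfy

* (W0) $W(0)=0$, and $W(\omega e)=W(e)$ for $|\omega|=1$;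

and, for $e_1,e_2\in D$ and $\beta_1,\beta_2\ge0$ with $\beta_1+\beta_2=1$,

* (W1) $\sum\beta_iW(e_i)-W(\sum\beta_ie_i)\ge\beta_1\beta_2|\varphi(e_1-e_2)|$;
* (W2) $\sum\beta_iW(e_i)-W(\sum\beta_ie_i)\ge\beta_1\beta_2|\varphi(e_1)-\varphi(e_2)|^2$.

Then the gauge $\|\cdot\|$ of $B$ is an equivalent norm on $A(E,\varphi)$, making it a unital Banach algebra satisfying the unital von Neumann inequality. Moreover $\|g\|=1$, $\|n\|\le1$ for $n\in B_N$, and $\theta_\omega(\lambda+e+zg)=\lambda+\omega e+\omega^2zg$ $(|\omega|=1)$ is an isometric automorphism.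

*Proof.* We first record three facts.

* $\theta_\omega(B)=B$: passing from $x$ to $\theta_\omega(x)$ changes the data (3) into $\omega\hat e,\ \omega^2\zeta$, and $W(\omega\hat e)=W(\hat e)$.
* $\omega B=B$: we have $\phi_{\omega\lambda}(\omega x)=\omega\phi_\lambda(x)$, and $\omega B_N=B_N$ by (W0).
* By (W1), $W$ is convex; with $W(0)=0$ this gives $W(se)\le sW(e)$ for $0\le s\le1$.

**Step (a): $B$ is Möbius invariant.** This is what the construction was designed for. Let $x\in B$ have scalar part $\lambda$, let $|a|<1$, $y=\phi_a(x)$. The scalar part of $y$ is $\mu=\phi_a(\lambda)$. The disc automorphism $\phi_\mu\circ\phi_a$ sends $\lambda$ to $0$, so it equals $\omega\phi_\lambda$ for some $|\omega|=1$. Hence $\phi_\mu(y)=\omega\phi_\lambda(x)\in\omega B_N=B_N$, that is, $y\in B$.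

**Step (b): $B$ is convex.** This is the step where both (W1) and (W2) are needed. Let $x_i=\lambda_i+e_i+z_ig\in B$ $(i=1,2)$ and $t_1,t_2>0$, $t_1+t_2=1$. Let $\rho_i=1-|\lambda_i|^2$, let $\hat e_i,\zeta_i$ be the data of $x_i$, and $\varphi_i=\varphi(\hat e_i)$. Put
$$x=\sum t_ix_i,\quad\lambda=\sum t_i\lambda_i,\quad\rho=1-|\lambda|^2,\quad\delta=\lambda_1-\lambda_2,\quad\eta=\hat e_1-\hat e_2,\quad\Delta=|\varphi_1-\varphi_2| .$$
By (5) for $|\cdot|^2$ on $\mathbb C$, $\sum t_i|\lambda_i|^2-|\lambda|^2=t_1t_2|\delta|^2$, so $\rho=\sum t_i\rho_i+t_1t_2|\delta|^2$. Put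
$$\alpha_i=\frac{t_i\rho_i}\rho>0,\qquad\gamma=\frac{t_1t_2|\delta|^2}\rho,\qquad s=\alpha_1+\alpha_2=1-\gamma\le1 .$$

*Reduction to one inequality.* The normalized $E$-part of $x$ is $\hat e=\frac1\rho\sum t_ie_i=\sum\alpha_i\hat e_i$. It lies in $D$, since $D$ is convex and contains $0$. The $g$-coefficient of $x$ is $z=\sum t_i\rho_i(\zeta_i-\bar\lambda_i\varphi_i)$, so
$$\frac z\rho+\bar\lambda\varphi(\hat e)=\sum\alpha_i\zeta_i-R,\qquad R=\sum\alpha_i\bar\lambda_i\varphi_i-\bar\lambda\varphi(\hat e).$$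
By (3), $x\in B$ means that this number has modulus at most $1-W(\hat e)$. Since $|\sum\alpha_i\zeta_i|\le\sum\alpha_i(1-W(\hat e_i))=1-\gamma-\sum\alpha_iW(\hat e_i)$, it suffices to show
$$|R|\le\gamma+\sum\alpha_iW(\hat e_i)-W(\hat e).\tag{7}$$

*Right side of (7), from below.* Let $p=\hat e/s=\sum\frac{\alpha_i}s\hat e_i\in D$. Apply (W1) and (W2) with weights $\alpha_i/s$, and take the convex combination of the two inequalities with coefficients $|\lambda|$ and $1-|\lambda|$. After multiplication by $s$,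
$$\sum\alpha_iW(\hat e_i)-sW(p)\ge\frac{\alpha_1\alpha_2}s\big(|\lambda||\varphi(\eta)|+(1-|\lambda|)\Delta^2\big).$$
As $W(\hat e)=W(sp)\le sW(p)$ and $\frac1s\ge1$,
$$\sum\alpha_iW(\hat e_i)-W(\hat e)\ge\alpha_1\alpha_2\big(|\lambda||\varphi(\eta)|+(1-|\lambda|)\Delta^2\big).\tag{8}$$

*Left side of (7), from above.* By (4), $\varphi(\hat e)=s\sum\alpha_i\varphi_i-\alpha_1\alpha_2\varphi(\eta)$. With $s=1-\gamma$,
$$R=\bar\lambda\alpha_1\alpha_2\varphi(\eta)+T,\qquad T=\sum\alpha_i(\bar\lambda_i-\bar\lambda)\varphi_i+\gamma\bar\lambda\sum\alpha_i\varphi_i .$$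
Since $\lambda_1-\lambda=t_2\delta$ and $\lambda_2-\lambda=-t_1\delta$, the first sum in $T$ equals $\frac{t_1t_2\bar\delta}\rho(\rho_1\varphi_1-\rho_2\varphi_2)$. Number the two points so that $\rho_1\le\rho_2$. From $\rho_1\varphi_1-\rho_2\varphi_2=\rho_1(\varphi_1-\varphi_2)+(\rho_1-\rho_2)\varphi_2$, from $|\rho_1-\rho_2|=\big||\lambda_1|^2-|\lambda_2|^2\big|\le2|\delta|$ and from $|\varphi_2|\le\frac1{16}$,
$$|\rho_1\varphi_1-\rho_2\varphi_2|\le\rho_1\Delta+\tfrac18|\delta| .$$
The second term of $T$ is at most $\frac\gamma{16}=\frac{t_1t_2}\rho\cdot\frac{|\delta|^2}{16}$. Hence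
$$|T|\le\frac{t_1t_2}\rho\Big[\rho_1|\delta|\Delta+\tfrac18|\delta|^2+\tfrac1{16}|\delta|^2\Big].$$

*Comparison.* The term $|\lambda|\alpha_1\alpha_2|\varphi(\eta)|$ of $|R|$ is paid by the (W1) part of (8). It remains to see $|T|\le\gamma+\alpha_1\alpha_2(1-|\lambda|)\Delta^2$. Since $\rho=(1-|\lambda|)(1+|\lambda|)\le2(1-|\lambda|)$,
$$\alpha_1\alpha_2(1-|\lambda|)\Delta^2\ge\frac{t_1t_2\rho_1\rho_2}{\rho^2}\cdot\frac\rho2\,\Delta^2\ge\frac{t_1t_2}\rho\cdot\frac12\rho_1^2\Delta^2 .$$
After division by $t_1t_2/\rho$ what we need is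
$$\rho_1|\delta|\Delta+\tfrac3{16}|\delta|^2\le|\delta|^2+\tfrac12\rho_1^2\Delta^2 ,$$
and this holds because $\rho_1|\delta|\Delta\le\frac12|\delta|^2+\frac12\rho_1^2\Delta^2$ and $\frac12\le\frac{13}{16}$. So (7) holds and $x\in B$.

**Step (c): $B\cdot B\subset B$.** This gives submultiplicativity; only (W1) is used. Let $x,y\in B$ have scalar parts $\lambda,\mu$ and data $\hat e,\zeta$ and $\hat e',\zeta'$. Put $l=|\lambda|$, $m=|\mu|$, $\rho=1-l^2$, $\sigma=1-m^2$, $\tau=1-l^2m^2$.

*Data of the product.* The product $xy$ has scalar part $\lambda\mu$, normalized $E$-part $\hat e''=(\lambda\sigma\hat e'+\mu\rho\hat e)/\tau$, and $g$-coefficient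
$$z''=\lambda z'+\mu z+\rho\sigma\varphi(\hat e,\hat e')=\lambda\sigma(\zeta'-\bar\mu\varphi(\hat e'))+\mu\rho(\zeta-\bar\lambda\varphi(\hat e))+\rho\sigma\varphi(\hat e,\hat e').$$
Moreover
$$\tau\overline{\lambda\mu}\,\varphi(\hat e'')=\frac{\overline{\lambda\mu}}\tau\big(\lambda^2\sigma^2\varphi(\hat e')+\mu^2\rho^2\varphi(\hat e)+2\lambda\mu\rho\sigma\varphi(\hat e,\hat e')\big).$$
In the sum $z''+\tau\overline{\lambda\mu}\varphi(\hat e'')$ the coefficients are as follows. For $\varphi(\hat e,\hat e')$: $\rho\sigma\big(1+\frac{2l^2m^2}\tau\big)=\frac{\rho\sigma}\tau(1+l^2m^2)$. For $\varphi(\hat e)$: $-\mu\bar\lambda\rho\big(1-\frac{m^2\rho}\tau\big)=-\mu\bar\lambda\frac{\rho\sigma}\tau$, since $\tau-m^2\rho=\sigma$. For $\varphi(\hat e')$: $-\lambda\bar\mu\frac{\rho\sigma}\tau$, since $\tau-l^2\sigma=\rho$. Thus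
$$z''+\tau\overline{\lambda\mu}\,\varphi(\hat e'')=\frac{\rho\sigma}\tau\big[(1+l^2m^2)\varphi(\hat e,\hat e')-\mu\bar\lambda\varphi(\hat e)-\lambda\bar\mu\varphi(\hat e')\big]+\lambda\sigma\zeta'+\mu\rho\zeta .$$

*Removing the phases.* Write $\lambda=la$, $\mu=mb$ with $|a|=|b|=1$, and put $f=b\hat e$, $f'=a\hat e'$. Then $\varphi(\hat e,\hat e')=\bar a\bar b\varphi(f,f')$, $\mu\bar\lambda\varphi(\hat e)=lm\,\bar a\bar b\varphi(f)$, $\lambda\bar\mu\varphi(\hat e')=lm\,\bar a\bar b\varphi(f')$. With $\varphi(f)+\varphi(f')=\varphi(f-f')+2\varphi(f,f')$, the bracket is $\bar a\bar b$ times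
$$(1-lm)^2\varphi(f,f')-lm\,\varphi(f-f') .$$

*Reduction.* Put
$$\alpha=\frac{m\rho}\tau,\qquad\beta=\frac{l\sigma}\tau,\qquad\gamma=1-\alpha-\beta .$$
Multiplying out, $\tau-m\rho-l\sigma=1-l-m+l^2m+lm^2-l^2m^2=(1-l)(1-m)(1-lm)$, and $\tau=(1-lm)(1+lm)$. So
$$\gamma=\frac{(1-l)(1-m)}{1+lm}\ge0 .$$
Now $\hat e''=\alpha f+\beta f'\in D$. Dividing by $\tau$, the $\zeta$-datum of $xy$ is at most
$$\frac{\rho\sigma}{\tau^2}\big[(1-lm)^2|\varphi(f,f')|+lm|\varphi(f-f')|\big]+\alpha(1-W(f))+\beta(1-W(f'))$$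
in modulus, as $W(\hat e)=W(f)$ and $W(\hat e')=W(f')$. Hence $xy\in B$ follows from
$$\frac{\rho\sigma}{\tau^2}\big[(1-lm)^2|\varphi(f,f')|+lm|\varphi(f-f')|\big]\le\gamma+\alpha W(f)+\beta W(f')-W(\alpha f+\beta f').\tag{9}$$

*Proof of (9).* First, $\frac{\rho\sigma}{\tau^2}lm=\alpha\beta$. As for (8), but with (W1) alone,
$$\alpha W(f)+\beta W(f')-W(\alpha f+\beta f')\ge\alpha\beta|\varphi(f-f')| ;$$
when $\alpha\beta=0$ this is just $W(se)\le sW(e)$. Secondly,
$$\frac{\rho\sigma(1-lm)^2}{\tau^2}=\frac{\rho\sigma}{(1+lm)^2}=\gamma\,\frac{(1+l)(1+m)}{1+lm}\le2\gamma ,$$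
because $(1+l)(1+m)\le2(1+lm)$ is equivalent to $(1-l)(1-m)\ge0$. As $|\varphi(f,f')|\le\frac1{16}$, the remaining term is at most $\frac\gamma8\le\gamma$. This proves (9).

**Step (d): the gauge is an algebra norm.** $B$ is convex and $\omega B=B$ for $|\omega|=1$, so it is balanced. By (3) it is bounded: $|\lambda|<1$, $\|e\|\le r$, $|z|\le1+\frac1{16}$. It contains $\{\lambda:|\lambda|<1\}$, $D$ and $\{zg:|z|\le1\}$, so by convexity it contains $\frac13(\lambda+e+zg)$ for all $|\lambda|<1$, $\|e\|\le r$, $|z|\le1$. Hence the gauge $\|x\|=\inf\{t>0:x\in tB\}$ is an equivalent norm, and it is complete. We have $\|x\|\le1$ on $B\supset B_N$, and $\|x\|<1$ implies $x\in B$. If $t>\|x\|$ and $t'>\|y\|$, then $xy\in tt'B$ by (c), so $\|xy\|\le\|x\|\|y\|$. Since $t1\in B$ iff $|t|<1$, and $tg\in B$ iff $|t|\le1$, we get $\|1\|=\|g\|=1$. Each $\theta_\omega$ is an algebra automorphism (both sides of $ee'=\varphi(e,e')g$ pick up $\omega^2$) with $\theta_\omega(B)=B$, hence isometric.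

**Step (e): von Neumann's inequality.** Möbius invariance gives the inequality for Möbius maps, and we reach other functions by Schwarz' lemma, applied twice because $N^3=0$. Let $f$ be holomorphic on the open unit disc with $|f|\le1$, and let $x\in B$ have scalar part $\lambda$. We claim $\|f(x)\|\le1$.

Put $y=\phi_\lambda(x)\in B_N\subset B$ and $F=f\circ\phi_\lambda^{-1}$; then $f(x)=F(y)$. Let $c=F(0)$. If $|c|=1$, then $F$ is a unimodular constant and $\|F(y)\|=1$. Otherwise $\phi_c\circ F$ is bounded by $1$ and vanishes at $0$, so by Schwarz $\phi_c(F(z))=zG(z)$, that is $F=\phi_{-c}(zG(z))$, with $G$ holomorphic and $|G|\le1$. By (a) it suffices to show $yG(y)\in B$.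

Let $c'=G(0)$. If $|c'|=1$, then $G$ is constant and $yG(y)=c'y\in B$. Otherwise, again by Schwarz, $G=\phi_{-c'}(zL(z))$ with $|L|\le1$, and $G'(0)=(1-|c'|^2)L(0)$, since $\phi_{-c'}'(0)=1-|c'|^2$. Put $w=\phi_{-c'}(L(0)y)$. It lies in $B$, because $B$ is balanced and by (a). By (1), $w\in c'+(1-|c'|^2)L(0)y+\mathbb Cy^2$. As $y^3=0$,
$$yw=G(0)y+G'(0)y^2=yG(y),$$
and $yw\in B$ by (c). This proves the claim.

Finally let $p$ be a polynomial with $\|p\|_\infty\le1$ and $\|x\|\le1$. For $0<t<1$ we have $tx\in B$, so $\|p(tx)\|\le1$; let $t\to1$. For arbitrary $p\ne0$ divide by $\|p\|_\infty$. $\square$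

## 6. A Hermitian form between $|\varphi|$ and $W$

We now ask what an isometric representation on Hilbert space would force on $W$.

**Lemma 3.** Let $\dim E<\infty$, let $D,W$ be as in Lemma 2, and let $A(E,\varphi)$ carry the norm of Lemma 2. If there is an isometric homomorphism $\pi:A(E,\varphi)\to\mathcal L(K)$, unital or not, then there is a positive Hermitian form $H$ on $E$ with
$$|\varphi(e)|\le H(e)\quad(e\in E),\qquad H(e)\le W(e)\quad(e\in D).$$

*Proof.* Let $Y=\pi(g)$, so $\|Y\|=1$, and let $0<\kappa<1$. Choose unit vectors $\xi,\eta$ with $\langle Y\xi,\eta\rangle=\kappa'\in[\kappa,1]$ (rotate $\xi$ to make the number positive).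

**Step 1: use the rotations $\theta_\omega$ to get a contractive $2\times2$ block.** Let $e\in D$, $X=\pi(e)$, $z=1-W(e)\ge0$. As $e+zg\in B_N$, $\|\omega X+\omega^2zY\|=\|\pi(\theta_\omega(e+zg))\|\le1$ for $|\omega|=1$. Apply this operator to $a+\omega b$ with $a,b\in K$:
$$(\omega X+\omega^2zY)(a+\omega b)=\omega Xa+\omega^2(zYa+Xb)+\omega^3zYb .$$
Integrate the squared norm over the circle. The powers of $\omega$ are orthogonal, and $\|a+\omega b\|^2$ integrates to $\|a\|^2+\|b\|^2$, so
$$\|Xa\|^2+\|zYa+Xb\|^2+\|zYb\|^2\le\|a\|^2+\|b\|^2 .$$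
Drop the last term on the left and use Cauchy–Schwarz: for all $a,b,c,d\in K$,
$$|\langle zYa+Xb,c\rangle+\langle Xa,d\rangle|\le(\|a\|^2+\|b\|^2)^{1/2}(\|c\|^2+\|d\|^2)^{1/2}.$$

**Step 2: choose the vectors so that the squares appear.** Take $a=\xi$, $b=X^*\eta$, $c=\eta$, $d=X\xi$, and put $P=\|X\xi\|^2$, $Q=\|X^*\eta\|^2$. Then
$$z\kappa'+P+Q\le\sqrt{(1+P)(1+Q)}\le1+\tfrac12(P+Q).$$
So $H_\kappa(e):=\frac12\big(\|\pi(e)\xi\|^2+\|\pi(e)^*\eta\|^2\big)$ satisfies $H_\kappa(e)\le1-\kappa'z\le1-\kappa(1-W(e))$ on $D$. It is a positive Hermitian form in $e$: the map $e\mapsto\pi(e)\xi$ is linear, and $e\mapsto\pi(e)^*\eta$ is antilinear, so its squared norm is again a Hermitian form.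

**Step 3: the lower bound and the limit.** Since $\pi(e)^2=\varphi(e)Y$,
$$\kappa|\varphi(e)|\le\kappa'|\varphi(e)|=|\langle\pi(e)\xi,\pi(e)^*\eta\rangle|\le\|\pi(e)\xi\|\,\|\pi(e)^*\eta\|\le H_\kappa(e)\qquad(e\in E).$$
The forms $H_\kappa$ are bounded by $1$ on $D$ and $E$ is finite-dimensional, so a subsequence converges as $\kappa\to1$. The limit $H$ has both properties. $\square$

**Quadratic slices pass the test.** Consider $E=\mathbb C^2$ with the Euclidean norm $|e|$, $\varphi(e)=2uv$, $D=\{|e|\le\frac14\}$. The first slice to try is $W(e)=|e|^2$. By (5) the left side of (W1) and (W2) is $\beta_1\beta_2|e_1-e_2|^2$. For (W1), $|e_1-e_2|^2\ge|\varphi(e_1-e_2)|$. For (W2), $|\varphi(e_1)-\varphi(e_2)|=|\varphi(e_1-e_2,e_1+e_2)|\le\frac12|e_1-e_2|$. So Lemma 2 applies. But $H=W$ satisfies both conditions of Lemma 3, and there is no contradiction. The same happens for any $W$ that is the restriction of a Hermitian form, since (W1) and (5) then give $|\varphi|\le W$. So $W$ has to be bent away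 from Hermitian forms, without losing (W1).

**How to bend.** If $h_{11},h_{22}$ are the diagonal coefficients of $H$ on $\mathbb C^2$, then $|\varphi|\le H$ will force $h_{11}h_{22}\ge1$, with equality for $|e|^2$. To spoil this, keep $W(0,v)\approx|v|^2$ near $0$ and lower $W$ on the $u$-axis: subtract $|u|^4$. Alone this breaks (W1). Indeed (W1) makes $W-\operatorname{Re}\omega\varphi$ convex for all $|\omega|=1$ (by (5)), so the second derivative of $W$ in direction $d=(a,b)$ must be at least $4|a||b|$. For $|u|^2+|v|^2-|u|^4$ at $(u,0)$, $u>0$, and $a=b=1$ it is $4-12u^2<4$. The loss in the $a$-direction can be compensated by a gain in the $b$-direction: add $16|u|^2|v|^2$. This still fails off the axes: at $u=v=\varepsilon>0$, $a=1$, $b=-1$, the second derivative of $|u|^2+|v|^2-|u|^4+16|u|^2|v|^2$ is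
$$4-12\varepsilon^2+32\cdot2\varepsilon^2-128\varepsilon^2=4-76\varepsilon^2<4 .$$
The culprit is the mixed term of $|u|^2|v|^2$. A multiple of $|v|^4$, which is invisible on the $u$-axis and negligible to second order at $0$ on the $v$-axis, absorbs it.

## 7. The norm on $\mathbb C[U,V]/(U^2,V^2)$: proof of Theorem 1

Keep $E=\mathbb C^2$ with the Euclidean norm, $\varphi(e)=2uv$, $D=\{|e|\le\frac14\}$, and let
$$W(u,v)=|u|^2+|v|^2-|u|^4+16|u|^2|v|^2+128|v|^4 .$$

**Step 1: the easy hypotheses of Lemma 2.** By Cauchy–Schwarz $|\varphi(e,e')|\le|e||e'|\le\frac1{16}$ on $D\times D$. (W0) is clear. On $D$ we have $|u|^2|v|^2\le(\frac1{32})^2$, so $W\le\frac1{16}+\frac1{64}+\frac12<1$. That $W\ge0$ is shown in Step 3.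

**Step 2: the second derivative.** For a direction $d=(a,b)$ put $x=\operatorname{Re}\bar ua$, $y=\operatorname{Re}\bar vb$. From $|u+ta|^2=|u|^2+2tx+t^2|a|^2$ and $|v+tb|^2=|v|^2+2ty+t^2|b|^2$, twice the coefficient of $t^2$ in $W(e+td)$ is
$$D^2W[d,d]=2|a|^2+2|b|^2-8x^2-4|u|^2|a|^2+32(|u|^2|b|^2+|v|^2|a|^2)+128xy+1024y^2+512|v|^2|b|^2 .$$
Now $1024y^2+128xy+4x^2=(32y+2x)^2\ge0$, so $128xy+1024y^2\ge-4x^2$. Drop the nonnegative terms $32|v|^2|a|^2$ and $512|v|^2|b|^2$ and use $x^2\le|u|^2|a|^2$:
$$D^2W[d,d]\ge2|a|^2+2|b|^2-12x^2-4|u|^2|a|^2+32|u|^2|b|^2\ge2(1-8|u|^2)|a|^2+2(1+16|u|^2)|b|^2 .$$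
On $D$, $t=|u|^2\le\frac1{16}$, so $(1-8t)(1+16t)=1+8t-128t^2\ge1$. By the inequality of the means, for $|\omega|=1$,
$$D^2W[d,d]\ge4|a||b|\ge4\operatorname{Re}\omega ab=D^2(\operatorname{Re}\omega\varphi)[d,d].$$
Also $1-8t\ge\frac12$, so $D^2W[d,d]\ge|a|^2+2|b|^2\ge|d|^2=D^2(\tfrac12|e|^2)[d,d]$.

**Step 3: (W1), (W2) and positivity.** By Step 2, $W-\operatorname{Re}\omega\varphi$ and $W-\frac12|e|^2$ are convex on $D$. Convexity of the first, with (5) for $q=\operatorname{Re}\omega\varphi$, gives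
$$\sum\beta_iW(e_i)-W\big(\textstyle\sum\beta_ie_i\big)\ge\beta_1\beta_2\operatorname{Re}\omega\varphi(e_1-e_2);$$
choose $\omega$ with $\omega\varphi(e_1-e_2)=|\varphi(e_1-e_2)|$ to get (W1). Convexity of the second gives
$$\sum\beta_iW(e_i)-W\big(\textstyle\sum\beta_ie_i\big)\ge\tfrac12\beta_1\beta_2|e_1-e_2|^2\ge2\beta_1\beta_2|\varphi(e_1)-\varphi(e_2)|^2 ,$$
because $|\varphi(e_1)-\varphi(e_2)|=|\varphi(e_1-e_2,e_1+e_2)|\le\frac12|e_1-e_2|$. This is (W2). Finally $W$ is convex and even, so $0=W(0)\le\frac12(W(e)+W(-e))=W(e)$. Lemma 2 applies and gives a norm with the unital von Neumann inequality.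

**Step 4: no isometric representation.** Suppose there is one. Lemma 3 gives a Hermitian form
$$H(u,v)=h_{11}|u|^2+h_{22}|v|^2+2\operatorname{Re}h_{12}u\bar v$$
with $|\varphi|\le H$ on $\mathbb C^2$ and $H\le W$ on $D$. Averaging $|\varphi|\le H$ over $(u,v)$ and $(u,-v)$ removes the mixed term: $h_{11}|u|^2+h_{22}|v|^2\ge2|u||v|$ for all $u,v$. Here $h_{11}=0$ is impossible (take $v=1$, $u$ large), so $h_{11}>0$. Taking $v=1$, $u=1/h_{11}$ gives $h_{22}\ge1/h_{11}$, that is, $h_{11}h_{22}\ge1$. On the other hand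
$$h_{11}=16H(\tfrac14,0)\le16\,W(\tfrac14,0)=16\Big(\frac1{16}-\frac1{256}\Big)=\frac{15}{16},\qquad h_{22}\le\lim_{t\to0}\frac{W(0,t)}{t^2}=\lim_{t\to0}(1+128t^2)=1 .$$
So $h_{11}h_{22}\le\frac{15}{16}<1$, a contradiction. This proves Theorem 1. $\square$

## 8. The largest martingale sum as a slice: proof of Theorem 2(i)

Lemma 1(b) says that a slice must absorb $|\varphi(d)|$ at each symmetric splitting $m\to m\pm d$. Iterated splittings are dyadic martingales, which is why $\sup S(M)$ appears.

**"Only if": iterate Lemma 1(b).** Let $\|\cdot\|$ be an equivalent unital Banach algebra norm with the von Neumann inequality and $\bar B$ its closed unit ball. Choose $r>0$ such that $\bar B$ contains the $r$-ball of $E$. Let $M$ be a dyadic martingale in this $r$-ball, and put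
$$T_k=\mathbb E\Big[\sum_{j>k}|\varphi(d_j)|\ \Big|\ r_1,\dots,r_k\Big].$$
We show by backward induction that $M_k+T_kg\in\bar B$ for all values of the signs. For $k=n$ we have $T_n=0$ and $M_n\in\bar B$. Suppose it holds for $k$. Fix $r_1,\dots,r_{k-1}$ and apply Lemma 1(b) with $m=M_{k-1}$, $d=d_k$, $z_\pm=T_k(r_1,\dots,r_{k-1},\pm1)$. Since $\frac{z_++z_-}2+|\varphi(d_k)|=T_{k-1}$, we get $M_{k-1}+T_{k-1}g\in\bar B$. For $k=0$ this reads $M_0+S(M)g\in\bar B$. As $M_0\in\bar B$, $S(M)\|g\|\le2$. If $M$ is a dyadic martingale in the unit ball, $rM$ lies in the $r$-ball and $S(rM)=r^2S(M)$. Hence $S(M)\le2/(r^2\|g\|)$ for all dyadic martingales in the closed unit ball.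

**"If": build $W$ from the supremum.** Let $C=\sup S(M)<\infty$.

**Step 1: the function $U$ and its concavity.** For $\|e\|\le1$ let $U(e)$ be the supremum of $S(M)$ over dyadic martingales in the closed unit ball with $M_0=e$. So $0\le U\le C$. We claim
$$U(m)\ge\tfrac12\big(U(m+d)+U(m-d)\big)+|\varphi(d)|\qquad(\|m\pm d\|\le1).\tag{10}$$
Take martingales $M^\pm$ in the ball starting at $m\pm d$; padding with zero increments, we may assume they have the same length. Start at $m$ (which is in the ball by convexity), go to $m+r_1d$, and then follow $M^+$ or $M^-$ according to the sign $r_1$, driven by $r_2,r_3,\dots$. This is a dyadic martingale with sum $|\varphi(d)|+\frac12(S(M^+)+S(M^-))$. Take suprema.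

**Step 2: turn it upside down.** Multiplying martingales by $\omega$ shows $U(\omega e)=U(e)$ for $|\omega|=1$. So (10) with $m=0$, $d=e$ gives $U(0)\ge U(e)$. Put $V=U(0)-U$. Then $0\le V\le C$, $V(0)=0$, $V(\omega e)=V(e)$, and (10) becomes
$$\tfrac12\big(V(m+d)+V(m-d)\big)-V(m)\ge|\varphi(d)| .$$
For $|\omega|=1$ and $q=\operatorname{Re}\omega\varphi$ we have $\frac12(q(m+d)+q(m-d))-q(m)=q(d)\le|\varphi(d)|$. So $V-\operatorname{Re}\omega\varphi$ is midpoint convex on the closed unit ball, and it is bounded there.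

**Step 3: bounded and midpoint convex implies convex.** This is a form of the Bernstein–Doetsch theorem, and a short argument suffices. Restrict the function to a segment parametrized by $[0,1]$ and subtract the affine function with the same end values. We get $h$ on $[0,1]$, bounded, midpoint convex, $h(0)=h(1)=0$, and must show $h\le0$. Let $s=\sup h\ge0$. If $t\le\frac12$, then $h(t)\le\frac12(h(0)+h(2t))\le\frac s2$. If $t\ge\frac12$, then $h(t)\le\frac12(h(1)+h(2t-1))\le\frac s2$. So $s\le\frac s2$, and $s=0$.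

Hence $V-\operatorname{Re}\omega\varphi$ is convex for every $|\omega|=1$. Choosing $\omega$ as in Section 7, Step 3, we get for $\|e_i\|\le1$, $\eta=e_1-e_2$,
$$\sum\beta_iV(e_i)-V\big(\textstyle\sum\beta_ie_i\big)\ge\beta_1\beta_2|\varphi(\eta)| .\tag{11}$$
In particular $V$ is convex. Comparing $e\ne0$ with $e/\|e\|$ and $0$ gives $V(e)\le C\|e\|$.

**Step 4: add a term for (W2).** The function $V$ gives (W1), but (W2) needs an extra term. Choose $0<r<1$ with $r^2\|\varphi\|\le\frac1{16}$ and $2Cr\le\frac12$. Let $D=\{\|e\|\le r\}$ and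
$$W=2V+|\varphi(\cdot)|^2 .$$
On $D$ we have $0\le W\le\frac12+\frac1{256}\le1$, and (W0) holds. Let $e_1,e_2\in D$, $\varphi_i=\varphi(e_i)$, $\Phi=\sum\beta_i\varphi_i$. By (4), $\varphi(\sum\beta_ie_i)=\Phi-\beta_1\beta_2\varphi(\eta)$. Also $|\Phi|\le\frac1{16}$, $|\varphi(\eta)|\le4r^2\|\varphi\|\le\frac14$ and $\beta_1\beta_2\le\frac14$. Hence
$$\big|\varphi\big(\textstyle\sum\beta_ie_i\big)\big|^2\le|\Phi|^2+\beta_1\beta_2|\varphi(\eta)|\big(2|\Phi|+\beta_1\beta_2|\varphi(\eta)|\big)\le|\Phi|^2+\tfrac3{16}\beta_1\beta_2|\varphi(\eta)| .$$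
With $\sum\beta_i|\varphi_i|^2-|\Phi|^2=\beta_1\beta_2|\varphi_1-\varphi_2|^2$ this gives
$$\sum\beta_i|\varphi_i|^2-\big|\varphi\big(\textstyle\sum\beta_ie_i\big)\big|^2\ge\beta_1\beta_2\big(|\varphi_1-\varphi_2|^2-\tfrac3{16}|\varphi(\eta)|\big).$$
Add twice (11):
$$\sum\beta_iW(e_i)-W\big(\textstyle\sum\beta_ie_i\big)\ge\beta_1\beta_2\big(|\varphi_1-\varphi_2|^2+\tfrac{29}{16}|\varphi(\eta)|\big),$$
which implies both (W1) and (W2). On $D\times D$, $|\varphi(e,e')|\le r^2\|\varphi\|\le\frac1{16}$. So Lemma 2 applies and yields the required norm. $\square$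

## 9. Factoring $\varphi$ through a Hilbert space: proof of Theorem 2(ii)

**From a homomorphism to $S$.** Let $\pi:A(E,\varphi)\to\mathcal L(K)$ be a continuous homomorphism with $\pi(g)\ne0$. Choose $\xi,\eta\in K$ with $\langle\pi(g)\xi,\eta\rangle=1$. Since $\pi(e)\pi(e')=\varphi(e,e')\pi(g)$,
$$\varphi(e,e')=\langle\pi(e)\pi(e')\xi,\eta\rangle=\langle\pi(e')\xi,\pi(e)^*\eta\rangle .$$
Let $\overline K$ be the conjugate Hilbert space, $\overline h\in\overline K$ the copy of $h$. Then $Se=(\pi(e)\xi,\overline{\pi(e)^*\eta})\in K\oplus\overline K$ is linear and bounded in $e$: the map $e\mapsto\pi(e)^*\eta$ is antilinear, and the bar makes it linear. Moreover $|\varphi(e,e')|\le\|\pi(e')\xi\|\,\|\pi(e)^*\eta\|\le\|Se\|\,\|Se'\|$. An isomorphism onto a closed subalgebra has $\pi(g)\ne0$, so this proves "only if". It also proves the last assertion of (ii): if no $S$ exists, $\pi(g)=0$ for every $\pi$.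

**From $S$ to a representation that sees $g$.** Let $S:E\to H$ be given. Put $b(Se,Se')=\varphi(e,e')$. If $Se=0$, then $|\varphi(e,e')|\le\|Se\|\|Se'\|=0$ for all $e'$, so $b$ is well defined. It is a bilinear form on $\operatorname{ran}S$ with $|b(h,h')|\le\|h\|\|h'\|$. Extend it by continuity to the closure of $\operatorname{ran}S$ and, composing with the orthogonal projection, to $H$. On $\mathbb C\oplus H\oplus\mathbb C$, with unit vectors $\xi,\eta$ spanning the outer summands, let $\pi_0$ be linear and unital with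
$$\pi_0(e)\xi=Se,\quad\pi_0(e)h=b(Se,h)\eta,\quad\pi_0(e)\eta=0,\qquad\pi_0(g)\xi=\eta,\quad\pi_0(g)|_{H\oplus\mathbb C\eta}=0 .$$
It is bounded, and multiplicative: $\pi_0(e)\pi_0(e')\xi=b(Se,Se')\eta=\varphi(e,e')\pi_0(g)\xi$, while $\pi_0(e)\pi_0(e')$ and $\pi_0(g)$ both vanish on $H\oplus\mathbb C\eta$. Further, $\pi_0(e)\pi_0(g)$, $\pi_0(g)\pi_0(e)$ and $\pi_0(g)^2$ are zero, since $\pi_0(g)$ has range $\mathbb C\eta$, which $\pi_0(e)$ and $\pi_0(g)$ kill, and $\pi_0(e)$ has range in $H\oplus\mathbb C\eta$, which $\pi_0(g)$ kills. For $E=H=\mathbb C$, $\varphi(u,u')=uu'$, $S=\mathrm{id}$, this is the shift on $\mathbb C^3$ of Section 3.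

**A representation that sees the norm of $E$.** The operator $S$ need not be bounded below, so we add a second piece. Let $j:E\to\mathcal L(K')$ be a linear isometry: for instance $K'=\ell_2(\Gamma)$, with $\Gamma$ the closed unit ball of the dual of $E$, and $j(e)$ the diagonal operator with entries $\gamma(e)$, $\gamma\in\Gamma$; by Hahn–Banach, $\|j(e)\|=\sup_\gamma|\gamma(e)|=\|e\|$. Put
$$\pi_1(\lambda+e+zg)=\begin{pmatrix}\lambda&j(e)\\0&\lambda\end{pmatrix},$$
a bounded homomorphism, since the products $ee'\in\mathbb Cg$ are sent to $0$ and two strictly upper triangular blocks have product $0$.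

**The sum is bounded below.** For $x=\lambda+e+zg$, $\|\pi_1(x)\|\ge\max(|\lambda|,\|e\|)$, and the $\eta$-coordinate of $\pi_0(x)\xi=\lambda\xi+Se+z\eta$ is $z$, so $\|\pi_0(x)\|\ge|z|$. Hence $\pi_0\oplus\pi_1$ is a bounded homomorphism with $\|(\pi_0\oplus\pi_1)(x)\|\ge\max(|\lambda|,\|e\|,|z|)$. It is an isomorphism onto a closed subalgebra. $\square$

When $S$ exists, the martingale condition of (i) is immediate: $S(M)\le\mathbb E\sum\|Sd_k\|^2\le\mathbb E\|SM_n\|^2\le\|S\|^2$, by orthogonality of increments. Theorem 3 shows that the converse fails.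

## 10. The pairs $\ell_p\oplus\ell_{p'}$: proof of Theorem 3

Here $E=\ell_p\oplus\ell_{p'}$, for which we use the max norm, and $\varphi((x,y))=2\langle x,y\rangle$. Write a dyadic martingale in the unit ball as $M=(f,h)$, with increments $df_k=r_ka_k$, $dh_k=r_kb_k$, where $a_k,b_k$ are functions of $r_1,\dots,r_{k-1}$. Then $\varphi(d_k)=2\langle a_k,b_k\rangle=2\langle df_k,dh_k\rangle$, as $r_k^2=1$.

One identity serves both directions. Let $\varepsilon_k=\varepsilon_k(r_1,\dots,r_{k-1})$ be scalars and $Tf=\sum_k\varepsilon_kdf_k$. Then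
$$\mathbb E\sum_k\varepsilon_k\langle df_k,dh_k\rangle=\mathbb E\langle Tf,h_n\rangle .\tag{12}$$
Indeed $h_n=h_0+\sum_jdh_j$. For $j\ne k$, condition on all signs before the later of the two indices: the factor $r_{\max(j,k)}$ is independent of the rest and has mean zero. So $\mathbb E\,\varepsilon_k\langle df_k,dh_j\rangle=0$, and likewise $\mathbb E\,\varepsilon_k\langle df_k,h_0\rangle=0$.

**Step 1: $1<p<\infty$ has bounded martingale sums.** Choose $\varepsilon_k(r_1,\dots,r_{k-1})$ of modulus $1$ with $\varepsilon_k\langle a_k,b_k\rangle=|\langle a_k,b_k\rangle|$. By (12) and Hölder, and since $\|h_n\|_{\ell_{p'}}\le1$ pointwise,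
$$S(M)=2\,\mathbb E\langle Tf,h_n\rangle\le2\|Tf\|_{L_p(\ell_p)}\|h_n\|_{L_{p'}(\ell_{p'})}\le2\|Tf\|_{L_p(\ell_p)} .$$
Burkholder's theorem (*Martingale transforms*, Ann. Math. Statist. 37 (1966)) says: transforms of scalar martingales by predictable sequences bounded by $1$ are bounded on $L_p$, $1<p<\infty$, with a constant depending only on $p$. For complex $\varepsilon_k$ and complex martingales split both into real and imaginary parts; call the resulting constant $c_p$. Since the norm of $L_p(\ell_p)$ is computed coordinate by coordinate,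
$$\|Tf\|_{L_p(\ell_p)}^p=\sum_i\mathbb E|(Tf)^i|^p\le c_p^p\sum_i\mathbb E|f_n^i|^p=c_p^p\|f_n\|_{L_p(\ell_p)}^p\le c_p^p .$$
So $\sup S(M)\le2c_p<\infty$, and Theorem 2(i) gives the equivalent norm.

**Step 2: $p=1$ and $p=\infty$ have unbounded martingale sums.** Interchanging the summands gives $A_\infty\cong A_1$, so let $p=1$. Let $\Omega=\{\pm1\}^n$ with uniform probability. The maps $F\mapsto(2^{-n}F(t))_{t\in\Omega}$ and $G\mapsto(G(t))_{t\in\Omega}$ identify $L_1(\Omega)$ and $L_\infty(\Omega)$ isometrically with $\ell_1^{2^n}\subset\ell_1$ and $\ell_\infty^{2^n}\subset\ell_\infty$, and they respect the duality $\langle F,G\rangle=2^{-n}\sum_tF(t)G(t)$. For $\omega\in\Omega$, with $r_j=\omega_j$, let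
$$f_k(\omega)=\prod_{j\le k}(1+\omega_jt_j)\in L_1(\Omega,dt).$$
Then $f_k-f_{k-1}=\omega_k\,t_kf_{k-1}$, so $f$ is a dyadic martingale; $f_k(\omega)\ge0$ has integral $1$, so $\|f_k\|_1=1$.

Let $Tf=\sum_k(-1)^kdf_k$. Suppose $t$ first disagrees with $\omega$ at coordinate $m+1$, $0\le m<n$; this has probability $2^{-(m+1)}$. For $k\le m$, $df_k(t)=f_{k-1}(t)=2^{k-1}$. Next, $df_{m+1}(t)=-f_m(t)=-2^m$. Then $f_{m+1}(t)=0$ and all later increments vanish at $t$. So
$$Tf(t)=\sum_{k=1}^m(-1)^k2^{k-1}+(-1)^m2^m=\frac{(-2)^m-1}3+(-2)^m=\frac{4(-2)^m-1}3,$$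
and $|Tf(t)|\ge\frac{4\cdot2^m-1}3\ge2^m$. Hence $\|Tf(\omega)\|_1\ge\sum_{m<n}2^{-(m+1)}2^m=\frac n2$ for every $\omega$.

Let $h_n(\omega)=\operatorname{sign}Tf(\omega)\in L_\infty(\Omega)$ and $h_k=\mathbb E[h_n\mid r_1,\dots,r_k]$. Then $h$ is a dyadic martingale with $\|h_k\|_\infty\le1$, since $h_{k-1}$ is the average of the two values of $h_k$. So $M=(f,h)$ is a dyadic martingale in the unit ball, and by (12) with $\varepsilon_k=(-1)^k$
$$S(M)\ge2\Big|\mathbb E\sum_k(-1)^k\langle df_k,dh_k\rangle\Big|=2\,\mathbb E\langle Tf,h_n\rangle=2\,\mathbb E\|Tf\|_1\ge n .$$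
As $n$ is arbitrary, $\sup S(M)=\infty$. By Theorem 2(i), $A_1$ has no equivalent norm with the unital von Neumann inequality.

**Step 3: operator algebra only for $p=2$.** For $p=2$ let $S$ be the identity map of $E$ onto the Hilbert space $\ell_2\oplus_2\ell_2$. By Cauchy–Schwarz $|\langle x,y'\rangle+\langle x',y\rangle|\le\|S(x,y)\|\,\|S(x',y')\|$, and Theorem 2(ii) applies.

Conversely, suppose $S$ as in Theorem 2(ii) exists for some $p$. Then
$$|\langle x,y\rangle|=|\varphi((x,0),(0,y))|\le\|S(x,0)\|\,\|S\|\,\|y\| ,$$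
and the supremum over the unit ball of $\ell_{p'}$ gives $\|x\|\le\|S\|\,\|S(x,0)\|$. So $Rx=S(x,0)$ is an isomorphism of $\ell_p$ onto a subspace of a Hilbert space: $c\|x\|\le\|Rx\|\le c'\|x\|$ with $c,c'>0$. This forces $p=2$. Let $\epsilon_1,\dots,\epsilon_n$ be the first unit vectors. For all signs $\|\sum r_i\epsilon_i\|=n^{1/p}$ (which is $1$ if $p=\infty$), while in a Hilbert space $\mathbb E\|\sum r_iR\epsilon_i\|^2=\sum\|R\epsilon_i\|^2\in[c^2n,c'^2n]$. Hence
$$c^2n^{2/p}\le c'^2n\qquad\text{and}\qquad c^2n\le c'^2n^{2/p}$$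
for all $n$, so $\frac2p=1$.

Therefore, if $p\ne2$, no $S$ exists. By Theorem 2(ii), $A_p$ is not isomorphic to an operator algebra, and every continuous homomorphism of $A_p$ into an $\mathcal L(K)$ kills $g\ne0$, so none is injective. For $p\in(1,\infty)\setminus\{2\}$, Step 1 provides an equivalent norm on $A_p$ with the unital von Neumann inequality. This proves Theorem 3. $\square$
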